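# Test Intervals and the Radical of a Reflexive Operator Algebra

## 1. Reflexive algebras over a m.a.s.a., test intervals, and the radical

Throughout, $\mathfrak H\neq0$ is a separable complex Hilbert space, inner products are linear in the first variable, projections are orthogonal, SOT and WOT are the strong and weak operator topologies, and $r(\cdot)$ is the spectral radius.

**Definition (Lat, Alg, reflexivity).** A projection $E$ is invariant under an operator $A$ if $AE=EAE$. For an algebra $\mathfrak A$ of bounded operators, $\operatorname{Lat}\mathfrak A$ is the lattice of projections invariant under $\mathfrak A$. For a lattice $\mathfrak L$ of projections, $\operatorname{Alg}\mathfrak L$ is the algebra of bounded operators leaving every member of $\mathfrak L$ invariant. The algebra $\mathfrak A$ is *reflexive* if $\mathfrak A=\operatorname{Alg}\operatorname{Lat}\mathfrak A$.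

*Example 1 (triangular matrices).* Let $\mathfrak T_n$ be the upper triangular matrices on $\mathbb C^n$, and $E_i$ the projection onto $\operatorname{span}(e_1,\dots,e_i)$. Then $\operatorname{Lat}\mathfrak T_n=\{0=E_0<E_1<\dots<E_n=I\}$, and an operator leaving every $E_i$ invariant is upper triangular, so $\mathfrak T_n$ is reflexive.

*Example 2 (a three-point tree).* On $\mathbb C^3$ let $\mathfrak A_\Lambda$ be the matrices whose only possible nonzero entries are the diagonal ones and $t_{12},t_{13}$. An invariant projection commutes with the diagonal matrices, so it is a coordinate projection, given by a set $\sigma\subset\{1,2,3\}$. Invariance means: if $2\in\sigma$ or $3\in\sigma$, then $1\in\sigma$. So the lattice is $\emptyset,\{1\},\{1,2\},\{1,3\},\{1,2,3\}$. An entry $t_{ij}$ may be nonzero in its Alg exactly when every $\sigma$ in the list that contains $j$ contains $i$, which gives back $\mathfrak A_\Lambda$. This lattice is not totally ordered.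

**Definition (m.a.s.a.).** A maximal abelian self-adjoint algebra is a self-adjoint algebra $\mathfrak M$ with $\mathfrak M=\mathfrak M'$, its commutant. We use the standard model: $\mathfrak H=L^2(Y,\mu)$ and $\mathfrak M=L^\infty(Y,\mu)$ acting by multiplication, with $Y$ standard Borel and $\mu$ a probability measure. Projections in $\mathfrak M$ are then Borel sets modulo null sets.

*Example 3.* The diagonal matrices are a m.a.s.a. on $\mathbb C^n$ ($Y$ has $n$ points), contained in $\mathfrak T_n$ and, for $n=3$, in $\mathfrak A_\Lambda$. Also $L^\infty[0,1]$ is a m.a.s.a. on $L^2[0,1]$. It is itself reflexive: its lattice consists of all its projections, and an operator leaving all of them (hence also their complements) invariant commutes with them, so it lies in $\mathfrak M'=\mathfrak M$.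

From now on $\mathfrak A$ is a reflexive algebra containing a m.a.s.a. $\mathfrak M=L^\infty(Y,\mu)$, and $\mathfrak L=\operatorname{Lat}\mathfrak A$. Here are the consequences we shall use all the time.

- If $E\in\mathfrak L$ and $A\in\mathfrak M$, then $AE=EAE$ and $A^*E=EA^*E$, so $AE=EA$. Hence $\mathfrak L\subset\mathfrak M'=\mathfrak M\subset\mathfrak A$. In particular $\mathfrak L$ is commutative and distributive: $E\wedge F=EF$, and elements of $\mathfrak L$ are handled like sets.
- $\mathfrak L$ is a complete lattice, and $0,I\in\mathfrak L$. Put $\mathfrak L^\perp=\{I-E:E\in\mathfrak L\}$; it is also closed under arbitrary meets and joins. The algebra $\mathfrak A=\operatorname{Alg}\mathfrak L$ is SOT-closed.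
- The unit ball of $B(\mathfrak H)$ is separable and metrizable in the SOT, so $\mathfrak L$ contains an SOT-dense sequence $(E_j)$. If $S\in B(\mathfrak H)$ leaves every $E_j$ invariant, it leaves every $E\in\mathfrak L$ invariant, because $(I-E)SE$ depends SOT-continuously on the projection $E$. The same holds for commuting, with $SE-ES$.
- For a finite chain $I=V_0\ge V_1\ge\dots\ge V_{k+1}=0$ in $\mathfrak L$ with blocks $R_i=V_i-V_{i+1}$, and $A\in\mathfrak A$, we have $AV_i=V_iAV_i$ and $R_{i'}V_i=0$ for $i'<i$. Hence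
$$R_{i'}AR_i=0\quad\text{unless } i'\ge i. \tag{1}$$
Operators in $\mathfrak A$ never lower the block index.

**Definition (intervals, $X$, test intervals, $N_\phi$).** An *interval* is a projection $F-E$ with $E\le F$ in $\mathfrak L$. Let $X$ be the set of lattice homomorphisms $\phi$ of $\mathfrak L$ onto $\{0,1\}$; each is monotone, so $\phi(0)=0$ and $\phi(I)=1$. A *test interval* for $\phi$ is an interval $F-E$ with $\phi(E)=0$, $\phi(F)=1$. For $T\in\mathfrak A$,
$$N_\phi(T)=\inf\{\|QTQ\|:Q\text{ a test interval for }\phi\},\qquad \mathfrak A_\phi=\{T\in\mathfrak A:N_\phi(T)=0\}.$$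

*Example 4.* For $\mathfrak T_n$, a homomorphism $\phi$ is determined by the index $i$ with $\phi(E_{i-1})=0$, $\phi(E_i)=1$. The smallest test interval is $E_i-E_{i-1}$, so $N_\phi(T)=|t_{ii}|$. For $\mathfrak A_\Lambda$ there are three homomorphisms, $\phi_i(\sigma)=1$ iff $i\in\sigma$ (the lattice is distributive with join-irreducibles $\{1\},\{1,2\},\{1,3\}$). The smallest test interval for $\phi_2$ is $\{1,2\}-\{1\}=\{2\}$, and in general $N_{\phi_i}(T)=|t_{ii}|$.

Some elementary properties:

- A test interval is nonzero, since $F=E$ would give $\phi(F)=\phi(E)$.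
- If $F-E$ and $F'-E'$ are test intervals for $\phi$, so is their product $FF'-FF'(E\vee E')$, because $\phi(FF')=1$ and $\phi(FF'(E\vee E'))=0$. In particular the product is nonzero.
- If $Q=F-E$ is an interval and $A,B\in\mathfrak A$, then $QABQ=QAQBQ$. Indeed $BQ=FBQ$ with $F=Q+E$, and $QAE=QEAE=0$.

The last two properties show that $\mathfrak A_\phi$ is a two-sided ideal. It is closed because $|N_\phi(T)-N_\phi(T')|\le\|T-T'\|$.

**Definition (atoms and $\Delta_{\mathcal E}$).** For a finite set (or list) $\mathcal E\subset\mathfrak L$, its *atoms* are the nonzero products $\prod_{E\in\mathcal E}E^\#$ with $E^\#\in\{E,I-E\}$. They have sum $I$, and each is an interval: if $F$ is the meet of the $E$'s used as $E$ and $E'$ the join of those used as $I-E$, the product is $F-FE'$. Put $\Delta_{\mathcal E}(T)=\sum_QQTQ$ over the atoms. Then $\|\Delta_{\mathcal E}\|\le1$ and $\Delta_{\mathcal E}(\mathfrak A)\subset\mathfrak A$.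

*Example 5.* In $\mathfrak A_\Lambda$, take $\mathcal E=\{\{1,2\},\{1,3\}\}$. The atoms are $\{1\},\{2\},\{3\}$, and $\Delta_{\mathcal E}(T)$ is the diagonal of $T$.

For $\phi\in X$, *exactly one atom of $\mathcal E$ is a test interval for $\phi$*. Put $F=\bigwedge\{G\in\mathcal E:\phi(G)=1\}$ and $E=\bigvee\{G\in\mathcal E:\phi(G)=0\}$ (empty meet $I$, empty join $0$). Then $F(I-E)=F-FE$ is a test interval, hence nonzero, hence an atom. Distinct atoms have product $0$ while test intervals for $\phi$ have nonzero product, so there is no second one.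

**Definition (radical).** $\mathfrak R$ is the Jacobson radical of $\mathfrak A$; equivalently $\mathfrak R=\{T\in\mathfrak A:ST\text{ is quasi-nilpotent for all }S\in\mathfrak A\}$. It is a closed two-sided ideal.

*Example 6.* The radical of $\mathfrak T_n$ is the set of strictly upper triangular matrices. If $T$ is strictly upper triangular, so is $ST$, which is nilpotent. If $t_{ii}\ne0$, take for $S$ the $i$-th diagonal matrix unit; then $ST$ is triangular with eigenvalue $t_{ii}$.

## 2. Do the seminorms $N_\phi$ detect the radical?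

In Example 6 the radical is exactly where all the $N_\phi$ of Example 4 vanish. Say that $\mathfrak A$ satisfies the *radical condition* if
$$\bigcap_{\phi\in X}\mathfrak A_\phi=\mathfrak R .$$
The definition of $\mathfrak R$ quantifies over all $S\in\mathfrak A$ and all powers of $ST$. The left side only asks that $T$ can be compressed to something small near each point $\phi$. The paper "The Radical Of A Reflexive Operator Algebra" records that $\bigcap_\phi\mathfrak A_\phi\subseteq\mathfrak R$ always holds, and that the radical condition holds when $\mathfrak L$ is complemented (then $\mathfrak A$ is a von Neumann algebra and $\mathfrak R=0$) and when $\mathfrak L$ is totally ordered (nest algebras, Ringrose). It conjectures that every reflexive algebra containing a m.a.s.a. satisfies it. The question is whether this is so, and the answer is yes.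

**Theorem 1.** Let $\mathfrak A$ be a reflexive algebra containing a m.a.s.a., on a separable Hilbert space $\mathfrak H\ne0$. Then $\bigcap_{\phi\in X}\mathfrak A_\phi=\mathfrak R$.

**Theorem 2.** For $T\in\mathfrak A$,
$$\operatorname{dist}(T,\mathfrak R)=\max_{\phi\in X}N_\phi(T)=\inf_{\mathcal V}\max_i\|(V_i-V_{i+1})T(V_i-V_{i+1})\|,\tag{2}$$
the infimum being over finite chains $I=V_0\ge V_1\ge\dots\ge V_{k+1}=0$ in $\mathfrak L$. The following are equivalent:

1. $T\in\mathfrak R$.
2. $N_\phi(T)=0$ for all $\phi\in X$.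
3. For each $\varepsilon>0$ there is a finite chain in $\mathfrak L$, as above, with all $\|(V_i-V_{i+1})T(V_i-V_{i+1})\|<\varepsilon$.
4. $\lim_m\sup\{\|S_1TS_2T\cdots S_mT\|^{1/m}:S_i\in\mathfrak A,\ \|S_i\|\le1\}=0$.
5. $T\otimes1$ is in the radical of $\operatorname{Alg}(\mathfrak L\otimes I)$ on $\mathfrak H\otimes\ell^2$.

**Corollary.** $\mathfrak R$ is the norm closure of the union, over finite chains $\mathcal V\subset\mathfrak L$, of the sets $\{T\in\mathfrak A:(V_i-V_{i+1})T(V_i-V_{i+1})=0\ \forall i\}$.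

## 3. From points of $X$ to finite chains, and the inclusion $\bigcap_\phi\mathfrak A_\phi\subseteq\mathfrak R$

This section turns "small near every $\phi$" into "small on the blocks of one finite chain", and deduces the easy inclusion.

**Lemma 1 (nesting).** Let $T\in\mathfrak A$ and let $E^1,\dots,E^k\in\mathfrak L$ (repetitions allowed) have atoms $Q$ with $\|QTQ\|\le\varepsilon$. Then there is a chain $I=U_0\ge U_1\ge\dots\ge U_k\ge U_{k+1}=0$ in $\mathfrak L$ with $\|(U_i-U_{i+1})T(U_i-U_{i+1})\|\le\varepsilon$ for all $i$. The same holds with $<$ in place of $\le$ (for $\varepsilon>0$).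

*Proof.* Let $U_i=\bigvee_{|K|=i}\bigwedge_{j\in K}E^j$ for $0\le i\le k$: the points lying in at least $i$ of the $E^j$. Then $U_i-U_{i+1}$ is the sum of the atoms lying under exactly $i$ of the $E^j$. Let $Q\ne Q'$ be two such atoms. The index sets $\{j:Q\le E^j\}$ and $\{j:Q'\le E^j\}$ are distinct and have the same size, so some $j$ lies in the second but not in the first. Then $Q\le I-E^j$, $Q'\le E^j$, and $QTQ'=Q(I-E^j)TE^jQ'=0$. So the compression of $T$ to $U_i-U_{i+1}$ is the finite direct sum of the $QTQ$, and its norm is their maximum. $\square$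

*Example 7.* With $\mathcal E$ as in Example 5, $U_1=\{1,2\}\vee\{1,3\}=I$ and $U_2=\{1\}$. The block $U_1-U_2=\{2,3\}$ joins two atoms, and the compression of $T\in\mathfrak A_\Lambda$ to it is $\operatorname{diag}(t_{22},t_{33})$.

Adding copies of $0$ to the list does not change the atoms, so the chain may be given any larger length.

**Lemma 2.** For $T\in\mathfrak A$ put $\beta(T)=\inf_{\mathcal V}\max_i\|(V_i-V_{i+1})T(V_i-V_{i+1})\|$ over finite chains in $\mathfrak L$. Then $\beta(T)=\max_{\phi\in X}N_\phi(T)$.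

*Proof.* Given a finite chain and $\phi\in X$, we have $\phi(V_0)=1$ and $\phi(V_{k+1})=0$. So some block has $\phi(V_i)=1$, $\phi(V_{i+1})=0$ and is a test interval for $\phi$. Hence $N_\phi(T)\le\beta(T)$.

Conversely let $t>\sup_\phi N_\phi(T)$. For each $\phi$ choose a test interval $F_\phi-E_\phi$ on which the compression of $T$ has norm $<t$. The set $X$ is closed in $\{0,1\}^{\mathfrak L}$ (the conditions $\phi(E\wedge F)=\phi(E)\wedge\phi(F)$, $\phi(E\vee F)=\phi(E)\vee\phi(F)$, $\phi(0)=0$, $\phi(I)=1$ are closed), so it is compact. The sets $\{\psi\in X:\psi(F_\phi)=1,\psi(E_\phi)=0\}$ are open and contain $\phi$. Take a finite subcover, and let $\mathcal E$ consist of the finitely many corresponding $E_\phi,F_\phi$. Let $Q=F-E$ be an atom of $\mathcal E$, with $E\le F$, $E\ne F$. By the prime ideal theorem for the distributive lattice $\mathfrak L$, there is $\psi\in X$ with $\psi(F)=1$, $\psi(E)=0$. This $\psi$ lies in some set of the subcover, so $Q$ and $F_\phi-E_\phi$ are both test intervals for $\psi$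 and $Q(F_\phi-E_\phi)\neq0$. Since $Q$ is an atom of a family containing $E_\phi$ and $F_\phi$, it follows that $Q\le F_\phi-E_\phi$ and $\|QTQ\|<t$. Lemma 1 gives a chain with all block norms $<t$. So $\beta(T)\le\sup_\phi N_\phi(T)$.

The supremum is attained: if $N_\phi(T)<t$, some test interval $F-E$ for $\phi$ has compression of norm $<t$, and then $N_\psi(T)<t$ whenever $\psi(F)=1,\psi(E)=0$. So $\phi\mapsto N_\phi(T)$ is upper semicontinuous on the compact space $X$, which is nonempty by the prime ideal theorem. $\square$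

**Lemma 3 (geometric weights).** Let $R_0,\dots,R_k$ be mutually orthogonal projections with sum $I$. Let $A$ be bounded with $R_{i'}AR_i=0$ for $i'<i$, $\|R_iAR_i\|\le a$ for all $i$, and $\|A\|\le b$. For $\eta\in(0,1)$ let $w=\sum_i\eta^iR_i$. Then
$$\|w^{1/2}Aw^{-1/2}\|\le a+b\,\frac{\sqrt\eta}{1-\sqrt\eta}.$$

*Proof.* Write $A=\sum_{d\ge0}A_d$ with $A_d=\sum_iR_{i+d}AR_i$. Then $w^{1/2}A_dw^{-1/2}=\eta^{d/2}A_d$. The pieces of $A_d$ have orthogonal initial and final spaces, so $\|A_d\|=\max_i\|R_{i+d}AR_i\|$, which is $\le a$ for $d=0$ and $\le b$ for $d\ge1$. Sum over $d$. $\square$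

**Proposition 4.** In Theorem 2, (2)$\Rightarrow$(3)$\Rightarrow$(4)$\Rightarrow$(1). In particular $\bigcap_\phi\mathfrak A_\phi\subseteq\mathfrak R$.

*Proof.* (2)$\Rightarrow$(3) is Lemma 2.

(3)$\Rightarrow$(4): with $a_m=\sup\|S_1T\cdots S_mT\|$ we have $a_{m+n}\le a_ma_n$, so the limit in (4) exists. Let $\varepsilon>0$, take a chain as in (3) with blocks $R_0,\dots,R_k$, and choose $\eta\in(0,1)$ with $\|T\|\sqrt\eta/(1-\sqrt\eta)\le\varepsilon$. Put $w=\sum\eta^iR_i$. Let $S\in\mathfrak A$, $\|S\|\le1$. By (1), $R_iSTR_i=\sum_jR_iSR_jTR_i$ has only the term $j=i$, so its norm is $\le\|R_iTR_i\|<\varepsilon$. Lemma 3 with $A=ST$ gives $\|w^{1/2}STw^{-1/2}\|\le2\varepsilon$. Multiplying such factors, $\|S_1T\cdots S_mT\|\le\|w^{-1/2}\|\|w^{1/2}\|(2\varepsilon)^m\le\eta^{-k/2}(2\varepsilon)^m$. So the limit is $\le2\varepsilon$, for every $\varepsilon>0$.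

(4)$\Rightarrow$(1): take all $S_i$ equal to $S$. Then $ST$ is quasi-nilpotent for $\|S\|\le1$, and by scaling for all $S\in\mathfrak A$. $\square$

So Theorem 1 amounts to: if $T\in\mathfrak R$, then $N_\phi(T)=0$ for all $\phi$. In other words, from $N_\phi(T)>0$ we must build one $S\in\mathfrak A$ with $ST$ not quasi-nilpotent.

## 4. Matrices and nests by hand

The natural first choice is $S=T^*$, compressed so that it lies in $\mathfrak A$. The next lemma says when this works.

**Lemma 5.** Let $\phi\in X$, and let $Q_\infty$ be the infimum of all test intervals for $\phi$.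

- (i) There are $F_n\in\mathfrak L$ decreasing and $E_n\in\mathfrak L$ increasing with $\phi(F_n)=1$, $\phi(E_n)=0$ such that the test intervals $Q_n=F_n(I-E_n)$ decrease strongly to $Q_\infty$.
- (ii) If $Q_\infty\ne0$, then $Q_\infty$ is a test interval, and $N_\phi(T)=0$ for every $T\in\mathfrak R$.

*Proof.* (i) Let $s=\inf\mu(Q)$ over test intervals (as sets in $Y$), and choose test intervals $F^{(n)}-E^{(n)}$ whose measures tend to $s$. Put $F_n=\bigwedge_{i\le n}F^{(i)}$, $E_n=\bigvee_{i\le n}E^{(i)}$. Then $Q_n=F_n(I-E_n)=F_n-F_nE_n$ is the product of the first $n$ of them, is a test interval, and decreases strongly to some $Q$ with $\mu(Q)=s$. For any test interval $Q'$, each $Q_nQ'$ is a test interval, so $\mu(QQ')=\lim\mu(Q_nQ')\ge s=\mu(Q)$ and $Q\le Q'$. Hence $Q=Q_\infty$.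

(ii) Let $F_\infty=\bigwedge F_n$ and $E_\infty=\bigvee E_n$, so $Q_\infty=F_\infty(I-E_\infty)$. If $\phi(F_\infty)=0$, then $I-F_\infty$ is a test interval, so $Q_\infty\le I-F_\infty$ and $Q_\infty=0$. If $\phi(E_\infty)=1$, then $E_\infty$ is a test interval, so $Q_\infty\le E_\infty$ and $Q_\infty=0$. So if $Q:=Q_\infty\ne0$, then $\phi(F_\infty)=1$, $\phi(E_\infty)=0$, and $Q=F_\infty-F_\infty E_\infty$ is a test interval. For $G\in\mathfrak L$, either $G$ (if $\phi(G)=1$) or $I-G$ (if $\phi(G)=0$) is a test interval, so $Q\le G$ or $Q\le I-G$. Hence $QBQ$ commutes with $\mathfrak L$ for every $B\in B(\mathfrak H)$, and lies in $\mathfrak A$. Let $T\in\mathfrak R$ and $S=QT^*Q\in\mathfrak A$. Then $(ST)^nQ=(QT^*QTQ)^n=((QTQ)^*(QTQ))^n$ has norm $\|QTQ\|^{2n}$. Since $ST$ is quasi-nilpotent, $QTQ=0$ and $N_\phi(T)=0$. $\square$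

*Matrices.* If $\dim\mathfrak H<\infty$, then $\mathfrak L$ is finite (it consists of coordinate projections). So $Q_\infty$ is a finite product of test intervals, hence nonzero, and Lemma 5 proves Theorem 1.

*Nests.* Let $\mathfrak L$ be totally ordered, $N_\phi(T)>\delta>0$, and suppose $Q_\infty=0$. Here $E_n\le F_{n'}$ for all $n,n'$, since $F_{n'}\le E_n$ would give $1\le 0$ under $\phi$. So $E_\infty\le F_\infty$, and $Q_\infty=0$ gives $P:=E_\infty=F_\infty$.

Suppose first $\phi(P)=0$. Then $Q_n'=F_n-P$ are test intervals decreasing to $0$. Since $Q'_{n}-Q'_{n'}\to Q'_n$ strongly as $n'\to\infty$, $\|Q_n'TQ_n'\|>\delta$, and the norm is SOT-lower semicontinuous, we find $n_1<n_2<\cdots$ such that $R_m=Q'_{n_m}-Q'_{n_{m+1}}=F_{n_m}-F_{n_{m+1}}$ satisfies $\|R_mTR_m\|>\delta$. Choose unit vectors $v_m\in R_m\mathfrak H$ with $\|R_mTv_m\|>\delta$, let $b_m=R_mTv_m/\|R_mTv_m\|$, and put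
$$S\zeta=\sum_m\langle\zeta,b_m\rangle v_{m+1},\qquad\|S\|\le1 .$$
We have $S\in\mathfrak A$: if $G\in\mathfrak L$ and $G\le F_{n_{m+1}}$, then $Gb_m=0$; otherwise $G\ge F_{n_{m+1}}$ and $Gv_{m+1}=v_{m+1}$. Since $Tv_m\in F_{n_m}\mathfrak H$, $STv_m=\|R_mTv_m\|v_{m+1}+\sum_{m'>m}\langle Tv_m,b_{m'}\rangle v_{m'+1}$. Each application of $ST$ raises the index by at least one, so the $v_{N+1}$-coefficient of $(ST)^Nv_1$ is $\prod_{m\le N}\|R_mTv_m\|>\delta^N$. So $ST$ is not quasi-nilpotent.

If $\phi(P)=1$, use $P-E_n\downarrow0$, $R_m=E_{n_{m+1}}-E_{n_m}$ and $S\zeta=\sum_{m\ge2}\langle\zeta,b_m\rangle v_{m-1}$. Now $b_m\perp E_{n_m}\mathfrak H$ and $v_{m-1}\in E_{n_m}\mathfrak H$, so $S\in\mathfrak A$. Since $Tv_m\in E_{n_{m+1}}\mathfrak H$, indices drop by at least one at each step, and $\langle(ST)^Nv_{N+1},v_1\rangle=\prod_{m=2}^{N+1}\|R_mTv_m\|>\delta^N$. So for nests, Theorem 1 is proved: one shifts along a sequence of pieces accumulating at $\phi$.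

## 5. A direct sum in which nothing can be shifted from piece to piece

The shift argument needs rank-one operators from the piece $R_m$ to $R_{m\pm1}$. In a general commutative lattice these can be missing entirely.

Let $\mathfrak H=\bigoplus_{n\ge1}\mathbb C^n$ and $\mathfrak A=\{\bigoplus A_n:A_n\in\mathfrak T_n,\ \sup\|A_n\|<\infty\}$. It contains the diagonal m.a.s.a. Its lattice consists of all $\bigoplus_nE^{(n)}$ with $E^{(n)}\in\operatorname{Lat}\mathfrak T_n$. It contains the projection $p_n$ onto the $n$-th summand and $I-p_n$, so an operator leaving the lattice invariant is a direct sum of triangular matrices, and $\mathfrak A$ is reflexive. Let $T=\bigoplus N_n$, where $N_ne_i=e_{i-1}$, $N_ne_1=0$.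

A chain with $k+1$ blocks cuts the basis of $\mathbb C^{n}$ into at most $k+1$ sets of consecutive vectors. If $n\ge k+2$, one of them contains two consecutive basis vectors, and the compression of $N_n$ to it has norm $1$. So $\beta(T)=1$, and by Lemma 2 there is $\phi$ with $N_\phi(T)=1$. If $\phi(p_n)=1$, let $i$ be the least index for which $\phi$ is $1$ at $E_i$ placed in the $n$-th summand. Then $E_i-E_{i-1}$ there is a rank-one test interval on which $T$ compresses to $0$, so $N_\phi(T)=0$. Hence $\phi(p_n)=0$ for all $n$, and the $Q_n=I-(p_1+\dots+p_n)$ are test intervals decreasing to $0$. But their differences $R_m=Q_{n_m}-Q_{n_{m+1}}$ are sums of summands, and $R_{m'}\mathfrak AR_m=0$ for $m\neq m'$. The operator $S$ of Section 4 does not exist, at exactly the point where it should carry $b_m$ to $v_{m+1}$.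

Still $T\notin\mathfrak R$, because $\|T^m\|=1$ for all $m$: each piece has room for many steps *inside* it. This suggests the plan. For $T\in\mathfrak R$ with $N_\phi(T)>0$, Lemma 5 gives test intervals $Q_n\downarrow0$. On the $m$-th piece we look for $S_m$ with $\|S_m\|\le C$ and $\|(S_mT)^m\|\ge\text{const}\cdot\alpha^m$, where $C$ and $\alpha>0$ do not depend on $m$, and then we glue the $S_m$ together.

Inside a piece, rank-one operators may again be unavailable. On $L^2([0,1];\mathbb C^n)$ take the operators $A$ of multiplication by bounded measurable functions $A(t)\in\mathfrak T_n$. They commute with multiplication by the scalar function $t$. A nonzero rank-one operator commuting with multiplication by $t$ would have its range spanned by an eigenvector of it, and there is none. So $S$ must be spread out, and we shall get it from a transport of mass.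

## 6. Counting cuts

**Definition ($\kappa_\varepsilon$).** For $\varepsilon>0$ and $T\in\mathfrak A$, $\kappa_\varepsilon(T)\in\{0,1,\dots,\infty\}$ is the least $k$ such that some $\mathcal E\subset\mathfrak L$ with $|\mathcal E|\le k$ has $\|QTQ\|\le\varepsilon$ for all its atoms $Q$.

*Example 8.* In $\mathfrak T_n$ with $T=N_n$ and $\varepsilon<1$, every atom must have dimension one, so all $n-1$ proper cuts are needed: $\kappa_\varepsilon(N_n)=n-1$. So $\kappa_\varepsilon$ measures the number of steps for which there is room.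

If $\mathcal P\subset\mathfrak L$ is finite, the atoms $P$ of $\mathcal P$ satisfy $P(T-\Delta_{\mathcal P}T)P=0$, so $\kappa_\varepsilon(T-\Delta_{\mathcal P}T)\le|\mathcal P|<\infty$. Subtracting $\Delta_{\mathcal P}T$ makes the count finite, and this will matter: the proof of Proposition A plays the minimality of a finite count against itself. Let $\alpha\in(0,1)$ be the absolute constant defined after Lemma 7 below.

**Proposition A.** Let $m\ge1$, $0<\varepsilon\le1$, $C=2/\varepsilon$, $\varepsilon'=\frac14(2C)^{-2m}$, $J=\lfloor\log_2(1/\varepsilon')\rfloor+1$. Let $T\in\mathfrak A$, $\|T\|\le1$, let $\mathcal P\subset\mathfrak L$ be finite, and $\tilde T=T-\Delta_{\mathcal P}T$. If $\kappa_\varepsilon(\tilde T)>6J$, there is $S\in\mathfrak A$ with $\|S\|\le C$ and $\|(ST)^m\|\ge\alpha^{m+1}$.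

**Proposition B.** Let $T\in\mathfrak R$, $\|T\|\le1$, $\phi\in X$, $\varepsilon>0$ and $N_\phi(T)>10\varepsilon$. Then for every $k$ there is a finite $\mathcal P\subset\mathfrak L$ with $\kappa_\varepsilon(T-\Delta_{\mathcal P}T)>k$.

Note that the conclusion of Proposition A concerns $T$, not $\tilde T$. In the end Theorem 1 shows that the hypothesis of Proposition B is never met; the two propositions together drive a proof by contradiction.

## 7. Level sets of convex combinations of $\mathfrak L^\perp$

Let $\mathcal M$ be the weak*-closed convex hull of $\mathfrak L^\perp$ in $L^\infty(Y,\mu)$. It is convex and weak*-compact, and $0\le c\le1$ for $c\in\mathcal M$.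

*Example 9.* For $\mathfrak T_n$, $\mathfrak L^\perp$ consists of the indicator functions of $\{i+1,\dots,n\}$, and $\mathcal M$ of all nondecreasing $c:\{1,\dots,n\}\to[0,1]$. Their level sets $\{c\ge t\}$ are again final segments. This is general:

**Lemma 6.** For $c\in\mathcal M$ and $t>0$, $\{c\ge t\}\in\mathfrak L^\perp$.

*Proof.* If $c=\sum_k\lambda_k(I-E_k)$ is a finite convex combination, then $\{c\ge t\}$ is the supremum of $\bigwedge_{k\in K}(I-E_k)$ over the index sets $K$ with $\sum_K\lambda_k\ge t$ (all nonempty as $t>0$), so it is in $\mathfrak L^\perp$.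

In general, the weak* topology of $L^\infty$ and the WOT agree on bounded sets. So $\mathcal M$ is the WOT closure of the convex set $\operatorname{conv}\mathfrak L^\perp$, which is its SOT closure, and the SOT is metrizable on the unit ball. Hence there are $c_n\in\operatorname{conv}\mathfrak L^\perp$ with $c_n\to c$ in the SOT. Applying this to the constant function $1\in L^2(Y,\mu)$ and passing to a subsequence, $c_n\to c$ a.e. Then
$$\{c\ge t\}=\bigwedge_{l>1/t}\ \bigvee_n\ \bigwedge_{n'\ge n}\{c_{n'}\ge t-1/l\}.$$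
Indeed, at a point of convergence, $c\ge t$ implies that for each $l$ eventually $c_{n'}\ge t-1/l$, and the latter for all $l$ implies $c\ge t$. The right side is in $\mathfrak L^\perp$ by completeness. $\square$

## 8. Random scalars that reproduce an inner product

We shall need to replace vectors by bounded scalars without losing inner products. Deterministically this is impossible in general; on average it can be done, up to a constant.

**Lemma 7 (Grothendieck–Krivine fields).** There is an absolute constant $\alpha_0\in(0,1)$ such that for every separable complex Hilbert space $\mathcal K$ there are a probability space $\Omega$ and jointly measurable $\xi,\zeta:\Omega\times(\{u\in\mathcal K:\|u\|=1\}\cup\{0\})\to\{|z|\le1\}$ with $\mathbb E\xi(u)=\mathbb E\zeta(u)=0$ and $\mathbb E[\xi(u)\overline{\zeta(u')}]=\alpha_0\langle u,u'\rangle$ for all $u,u'$.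

*Proof.* Put $\xi(0)=\zeta(0)=0$. Let $(u,u')=\operatorname{Re}\langle u,u'\rangle$ and $a=\log(1+\sqrt2)$, so that $\sinh a=\frac12\big((1+\sqrt2)-(\sqrt2-1)\big)=1$ and $a<\pi/2$. In the separable real Hilbert space $W=\bigoplus_{k\ge0}\mathcal K_{\mathbb R}^{\otimes(2k+1)}$ put
$$\Phi(u)=\bigoplus_k\Big(\tfrac{a^{2k+1}}{(2k+1)!}\Big)^{1/2}u^{\otimes(2k+1)},\qquad \Psi(u)=\bigoplus_k(-1)^k\Big(\tfrac{a^{2k+1}}{(2k+1)!}\Big)^{1/2}u^{\otimes(2k+1)} .$$
These depend continuously on $u$. For unit $u,u'$ we have $\|\Phi(u)\|^2=\|\Psi(u)\|^2=\sinh a=1$ and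
$$(\Phi(u),\Psi(u'))=\sum_k(-1)^k\tfrac{a^{2k+1}}{(2k+1)!}(u,u')^{2k+1}=\sin(a(u,u')).$$

Let $(\gamma_n)$ be i.i.d. $N(0,1)$, realized as the coordinates on $\mathbb R^{\mathbb N}$, and $(b_n)$ an orthonormal basis of $W$. Let $g(w)=\sum_n\gamma_n(w,b_n)$ where this series converges, and $g(w)=0$ elsewhere. The partial sums are continuous in $(\gamma,w)$ and the convergence set is Borel, so $g$ is jointly Borel. For each fixed $w$ the series converges a.s., and $(g(w),g(w'))$ is centered Gaussian with covariances given by the inner products. For unit $w,w'$ at angle $\vartheta\in[0,\pi]$, the pair has the law of $((z,p),(z,p'))$ with $z$ standard Gaussian in $\mathbb R^2$ and $p,p'$ unit vectors at angle $\vartheta$. The signs differ exactly when $z$ lies in a double wedge of total angle $2\vartheta$, up to a null set, so with probability $\vartheta/\pi$. Hence $\mathbb E\operatorname{sgn}g(w)\operatorname{sgn}g(w')=1-\frac{2\vartheta}\pi=\frac2\pi\arcsin(w,w')$ (put $\operatorname{sgn}0=0$). Since $|a(u,u')|<\pi/2$,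
$$\mathbb E\operatorname{sgn}g(\Phi(u))\operatorname{sgn}g(\Psi(u'))=\tfrac{2a}\pi\operatorname{Re}\langle u,u'\rangle .$$

To get rid of the real part, let $\theta$ be uniform on $\{\pm1,\pm i\}$, independent of $(\gamma_n)$, and for unit $u$ set $\xi(u)=\bar\theta\operatorname{sgn}g(\Phi(\theta u))$, $\zeta(u)=\operatorname{sgn}g(\Psi(u))$. With $z=\langle u,u'\rangle$, and since $\mathbb E\bar\theta^2=0$,
$$\mathbb E[\xi(u)\overline{\zeta(u')}]=\tfrac{2a}\pi\,\mathbb E_\theta\,\bar\theta\,\tfrac{\theta z+\bar\theta\bar z}2=\tfrac a\pi z .$$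
The means are $0$ since $\operatorname{sgn}g(w)$ is symmetric. Take $\alpha_0=a/\pi$. $\square$

Put $\alpha=\alpha_0/2$.

## 9. Many cuts force large powers: proof of Proposition A

We want $S\in\mathfrak A$ which, after $T$, brings us back to where we started, but one step further along a chain. First we use duality: either mass can be transported back in the right direction, or there is an obstruction $c$. An obstruction would allow $\tilde T$ to be cut with few projections.

**Step 1: a minimal chain and every second cut.** The purpose is to set up blocks $R_i$ each of which consists of just two good halves. Let $k=\kappa_\varepsilon(\tilde T)$, which is finite, and suppose $k>6J$. By Lemma 1 there is a chain $I=U_0\ge\dots\ge U_{k+1}=0$ in $\mathfrak L$ with $\|(U_i-U_{i+1})\tilde T(U_i-U_{i+1})\|\le\varepsilon$; put $U_j=0$ for $j>k$. Let $q=\lfloor k/2\rfloor$, $V_i=U_{2i}$ for $0\le i\le q$, $V_{q+1}=0=U_{2q+2}$, $R_i=V_i-V_{i+1}$ and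
$$T_0=\sum_{i=0}^qR_i\tilde TR_i\in\mathfrak A,\qquad\|T_0\|\le\|\tilde T\|\le2 .$$
For every projection $P\in\mathfrak M$,
$$\|P\tilde TP\|\le\varepsilon\quad\text{if }P\le R_iU_{2i+1}=U_{2i+1}-U_{2i+2}\ \text{ or }\ P\le R_i(I-U_{2i+1})=U_{2i}-U_{2i+1}. \tag{3}$$
"Block diagonal" will mean with respect to $(R_i)_{0\le i\le q}$; $T_0$ is block diagonal.

**Step 2: a dichotomy by minimax.** The purpose is to produce either the obstruction or the transport inequality. Let $\mathcal C=\{(c_0,\dots,c_q)\in\mathcal M^{q+1}:c_0\ge\dots\ge c_q\}$, which is convex and weak*-compact; put $c_{q+1}=0$. For density operators $\rho$ (positive, trace $1$) let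
$$\Phi(c,\rho)=\sum_i\operatorname{tr}(\rho R_ic_i)-C^2\sum_i\operatorname{tr}(T_0\rho T_0^*R_ic_{i+1}).$$
This is affine in each variable, weak*-continuous in $c$ and trace-norm-continuous in $\rho$. By Sion's minimax theorem (one of the two convex sets being compact), $\max_c\inf_\rho\Phi=\inf_\rho\max_c\Phi$. If the common value is $\ge\varepsilon'$, a maximizing $c$ satisfies $\sum_iR_ic_i-C^2\sum_iT_0^*R_ic_{i+1}T_0\ge\varepsilon'I$. Compressing to $R_i$, since $T_0$ is block diagonal, gives (I). If the value is $<\varepsilon'$, some $\rho$ gives (II). So one of the following holds: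

- (I) some $c\in\mathcal C$ satisfies $R_ic_i-C^2T_0^*R_ic_{i+1}T_0\ge\varepsilon'R_i$ for all $i$;
- (II) some $\rho$ satisfies $\Phi(c,\rho)\le\varepsilon'$ for all $c\in\mathcal C$.

**Step 3: (I) is impossible.** We show that (I) gives $\kappa_\varepsilon(T_0)\le3J$ and hence $k\le6J$. Assume (I), and let $t_j=\varepsilon'2^j$, $0\le j<J$.

*The projections.* Fix $j$. Put $\Lambda_i=\{c_i\ge t_j\}$ and $\Lambda_{q+1}=0$. These lie in $\mathfrak L^\perp$ by Lemma 6 and decrease in $i$. Put
$$D_j=\sum_iR_i\Lambda_i,\qquad D_j'=\sum_iR_i\Lambda_{i+1}\le D_j .$$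
The projections $I-\Lambda_i\in\mathfrak L$ increase in $i$, so $V_i(I-\Lambda_i)=\sum_{i'\ge i}R_{i'}(I-\Lambda_i)\le\sum_{i'\ge i}R_{i'}(I-\Lambda_{i'})$. Hence $I-D_j=\sum_iR_i(I-\Lambda_i)=\bigvee_iV_i(I-\Lambda_i)\in\mathfrak L$. In the same way $I-D_j'=\bigvee_iV_i(I-\Lambda_{i+1})\in\mathfrak L$. So $\Pi_j=D_j-D_j'=(I-D_j')-(I-D_j)$ is an interval, and $R_i\Pi_j=R_i(\Lambda_i-\Lambda_{i+1})$.

*$\Pi_j\mathfrak A\Pi_j$ is block diagonal.* Let $A\in\mathfrak A$ and consider $R_i\Pi_jA\Pi_jR_{i'}$. For $i<i'$ it vanishes by (1). Let $i>i'$. Then $R_i\Pi_j\le\Lambda_i$, and $R_{i'}\Pi_j\le I-\Lambda_{i'+1}\le I-\Lambda_i$ because $i\ge i'+1$. Since $I-\Lambda_i\in\mathfrak L$, $\Lambda_iA(I-\Lambda_i)=0$, and the block vanishes.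

*One more projection.* Let $M_j=\sum_iR_i\Pi_jU_{2i+1}$. For $A\in\mathfrak A$, by block diagonality, $\Pi_jA\Pi_jR_iU_{2i+1}=R_i\Pi_jA\,U_{2i+1}\Pi_jR_i=R_i\Pi_jU_{2i+1}AU_{2i+1}\Pi_jR_i$, so $M_j$ is invariant under $\Pi_j\mathfrak A\Pi_j$. Put $W_j=(I-D_j)+M_j$. For $A\in\mathfrak A$, $A$ maps $(I-D_j)\mathfrak H$ into itself. It maps $M_j\mathfrak H\subset(I-D_j')\mathfrak H$ into $(I-D_j')\mathfrak H=(I-D_j)\mathfrak H\oplus\Pi_j\mathfrak H$, with $\Pi_jAM_j\mathfrak H\subset M_j\mathfrak H$. So $W_j$ is invariant under $\mathfrak A$, that is, $W_j\in\mathfrak L$, and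
$$W_jR_i\Pi_j=U_{2i+1}R_i\Pi_j. \tag{4}$$

*The $3J$ projections $I-D_j,\ I-D_j',\ W_j$ cut $T_0$.* Suppose an atom $Q$ of them has $\|QT_0Q\|>\varepsilon$. Since $QT_0Q$ is block diagonal, there are $i$ and a unit vector $v\in R_iQ\mathfrak H$ with $\|R_iQT_0v\|>\varepsilon$. Put $\tau=\langle c_iv,v\rangle$. By (I), and since $T_0v=R_iT_0v$,
$$\tau\ge\varepsilon'+C^2\langle c_{i+1}T_0v,T_0v\rangle,$$
so $\tau\in[\varepsilon',1]$. As $\varepsilon'2^J>1$, there is $j<J$ with $t_j\le\tau<2t_j$. For this $j$:

- $\{c_i\ge t_j\}v\ne0$, since otherwise $\tau<t_j$. As $D_jv=\{c_i\ge t_j\}v$, we get $QD_j\ne0$, whence $Q\le D_j$.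
- $t_j\|\{c_{i+1}\ge t_j\}T_0v\|^2\le\langle c_{i+1}T_0v,T_0v\rangle\le\tau/C^2<2t_j/C^2$. So $\|D_j'T_0v\|^2<2/C^2=\varepsilon^2/2$. If $Q\le D_j'$, then $\|QT_0v\|<\varepsilon$, a contradiction. So $Q\le I-D'_j$.

Hence $Q\le\Pi_j$. Also $Q\le W_j$ or $Q\le I-W_j$, so by (4) $R_iQ\le R_iU_{2i+1}$ or $R_iQ\le R_i(I-U_{2i+1})$. By (3), $\|R_iQT_0R_iQ\|=\|R_iQ\tilde TR_iQ\|\le\varepsilon$, a contradiction. So $\kappa_\varepsilon(T_0)\le3J$.

*Conclusion.* Add the $q$ cuts $V_1,\dots,V_q$ to the $3J$ projections. Every atom $Q$ of the enlarged family lies under some $R_i$, so $Q\tilde TQ=QT_0Q$ has norm $\le\varepsilon$. Thus $k=\kappa_\varepsilon(\tilde T)\le3J+q\le3J+k/2$, i.e. $k\le6J$, contrary to hypothesis. So (II) holds. Here the finiteness of $k$ was essential.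

**Step 4: from (II) to a transport of mass.** The purpose is to move, up to a loss $\varepsilon'$, the mass distribution of $\rho$ onto that of $C^2T_0\rho T_0^*$ along pairs of points that operators in $\mathfrak A$ may connect.

Fix $\rho$ as in (II) and write $\rho=\sum_l|w_l\rangle\langle w_l|$, $\sum\|w_l\|^2=1$. Put $G(y)=(w_l(y))_l$ and $F(y)=((T_0w_l)(y))_l$, elements of $L^2(Y;\ell^2)=L^2(Y)\otimes\ell^2$ with $\int|G|^2d\mu=1$ and $(T_0\otimes1)G=F$. For $b\in L^\infty(Y,\mu)$, $\operatorname{tr}(\rho b)=\int b|G|^2d\mu$ and $\operatorname{tr}(T_0\rho T_0^*b)=\int b|F|^2d\mu$.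

Let $(E_j)_{j\ge1}$ be a sequence SOT-dense in $\mathfrak L$ with $E_i=V_i$ for $1\le i\le q$, represented by Borel sets $e_j$ with $e_1\supset\dots\supset e_q$. Let $\Sigma=\{0,1\}^{\mathbb N}$ and $x:Y\to\Sigma$, $x(y)_j=1_{e_j}(y)$. Put $\mathrm{blk}(r)=\sum_{j\le q}r_j$ and $\mathrm{blk}(y)=\mathrm{blk}(x(y))$, so that $R_i=\{\mathrm{blk}(y)=i\}$. Let $\nu=x_*(|G|^2\mu)$, $\mu'=x_*(|F|^2\mu)$, and
$$\Gamma=\{(r,s)\in\Sigma^2:\ s\le r\text{ coordinatewise},\ \mathrm{blk}(s)<\mathrm{blk}(r)\},$$
a closed set. An operator that takes mass from points with code $s$ to points with code $r\ge s$ respects every $E_j$.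

*Claim.* There is a Borel measure $\pi$ on $\Sigma^2$, concentrated on $\Gamma$, with marginals $\pi_1\le\nu$, $\pi_2\le C^2\mu'$, and $\pi(\Gamma)\ge1-\varepsilon'$.

*The inequality for finite codes.* For $n\ge q$ let $\Gamma^{(n)}=\{(r,s):s|_n\le r|_n,\ \mathrm{blk}(s)<\mathrm{blk}(r)\}$, where $|_n$ is restriction to the first $n$ coordinates. These sets are clopen and decrease to $\Gamma$. Let $\mathcal D\subset\Sigma$ depend on the first $n$ coordinates, and put
$$N(\mathcal D)=\{s:\exists r\in\mathcal D,\ (r,s)\in\Gamma^{(n)}\},\qquad Z_i=\{s:\exists r\in\mathcal D,\ \mathrm{blk}(r)\ge i,\ s|_n\le r|_n\}\quad(0\le i\le q+1).$$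
Then $Z_{q+1}=\emptyset$. The $Z_i$ decrease in $i$ and are down-sets depending on the first $n$ coordinates. A down-set of $\{0,1\}^n$ is a union of sets $\{s:s_j=0\text{ for all }j\text{ with }r_j=0\}$, so $x^{-1}(Z_i)$ is a finite union of finite intersections of the $I-E_j$ (or $0$, $I$), and lies in $\mathfrak L^\perp\subset\mathcal M$. Moreover $\mathcal D\cap\{\mathrm{blk}=i\}\subset Z_i$ and $N(\mathcal D)\cap\{\mathrm{blk}=i\}=Z_{i+1}\cap\{\mathrm{blk}=i\}$. Applying (II) to $(x^{-1}(Z_i))_{0\le i\le q}\in\mathcal C$,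
$$\nu(\mathcal D)\le\sum_i\operatorname{tr}(\rho R_ix^{-1}(Z_i))\le C^2\sum_i\operatorname{tr}(T_0\rho T_0^*R_ix^{-1}(Z_{i+1}))+\varepsilon'=C^2\mu'(N(\mathcal D))+\varepsilon'. \tag{5}$$

*Finite flows.* Consider the bipartite network on the $n$-cells (sets of points with prescribed first $n$ coordinates), with source capacities $\nu(z)$, sink capacities $C^2\mu'(z')$, and infinite capacity on the pairs of cells with $z\times z'\subset\Gamma^{(n)}$. A finite cut keeps a union $\mathcal D$ of cells on the source side and must then cut all of $N(\mathcal D)$. By max-flow/min-cut there are weights $\omega(z,z')\ge0$ on these pairs with marginals $\le\nu(z)$ and $\le C^2\mu'(z')$ and total $\min_{\mathcal D}[\nu(\mathcal D^c)+C^2\mu'(N(\mathcal D))]$, which is $\ge1-\varepsilon'$ by (5) and $\nu(\Sigma)=1$. If $\nu(z)=0$ or $\mu'(z')=0$, the weight is $0$. Put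
$$\pi_n=\sum_{\omega(z,z')>0}\omega(z,z')\,\frac{\nu|_z}{\nu(z)}\otimes\frac{\mu'|_{z'}}{\mu'(z')} .$$
Then $\pi_n$ has marginals $\le\nu$ and $\le C^2\mu'$, mass in $[1-\varepsilon',1]$, and is concentrated on $\Gamma^{(n)}$.

*The limit.* Let $\pi$ be a weak* limit point on the compact space $\Sigma^2$. The marginal bounds (tested on continuous nonnegative functions) and the mass bound pass to the limit. For each $n'$ the clopen set $\Sigma^2\setminus\Gamma^{(n')}$ is $\pi_n$-null for $n\ge n'$, hence $\pi$-null. So $\pi$ is concentrated on $\bigcap_{n'}\Gamma^{(n')}=\Gamma$. This proves the claim.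

*Lifting to $Y$.* Since $Y$ is standard Borel, we can disintegrate $|G|^2\mu=\int\lambda_r\,d\nu(r)$ and $|F|^2\mu=\int\lambda'_s\,d\mu'(s)$, with probability measures $\lambda_r,\lambda_s'$ concentrated on $x^{-1}(r)$, $x^{-1}(s)$ for $\nu$-a.e. $r$ and $\mu'$-a.e. $s$. Put $\hat\pi=\int\lambda_r\otimes\lambda_s'\,d\pi(r,s)$ on $Y\times Y$, which is meaningful because $\pi_1\le\nu$ and $\pi_2\le C^2\mu'$. Then:

- the first marginal of $\hat\pi$ is $h|G|^2\mu$ with $h=\frac{d\pi_1}{d\nu}\circ x$, $0\le h\le1$, and $\int h|G|^2d\mu=\pi(\Sigma^2)\ge1-\varepsilon'$;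
- the second marginal is $\le C^2|F|^2\mu$;
- for $\hat\pi$-a.e. $(y,y')$: $x(y')\le x(y)$, $\mathrm{blk}(y')<\mathrm{blk}(y)$, and $G(y)\ne0\ne F(y')$.

**Step 5: operators of $\mathfrak A$ with kernel $\hat\pi$.** The purpose is to turn the transport into operators. For measurable $\sigma(y,y')$ with $|\sigma|\le1$ define
$$\langle S_\sigma f,g\rangle=\int\sigma(y,y')\frac{f(y')\overline{g(y)}}{|F(y')||G(y)|}\,d\hat\pi(y,y').$$
By Cauchy–Schwarz and the marginal bounds,
$$|\langle S_\sigma f,g\rangle|\le\Big(\int\frac{|f(y')|^2}{|F(y')|^2}d\hat\pi\Big)^{1/2}\Big(\int\frac{|g(y)|^2}{|G(y)|^2}d\hat\pi\Big)^{1/2}\le C\|f\|\|g\|,$$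
so $\|S_\sigma\|\le C$. If $f$ is supported in $e_j$ and $g$ off $e_j$, the integrand vanishes $\hat\pi$-a.e., since $x(y)_j\ge x(y')_j$. So $S_\sigma$ leaves each $E_j$ invariant, and by density every $E\in\mathfrak L$. Thus $S_\sigma\in\mathfrak A$. Also
$$R_{i'}S_\sigma R_i=0\quad\text{unless }i'>i. \tag{6}$$
Let $S^0=S_{\sigma}$ with $\sigma\equiv1$.

**Step 6: a nearly fixed vector.** Let $\hat G=G/|G|$, $\hat F=F/|F|$ ($0$ where undefined), and define contractions $\iota_G,\iota_F:L^2(Y)\to L^2(Y;\ell^2)$ by $\iota_Gf=f\hat G$, $\iota_Ff=f\hat F$. Put $T_1=\iota_F^*(T_0\otimes1)\iota_G$ and $B=S^0T_1$. Then $T_1$ is block diagonal and $\|B\|\le2C$. Since $\iota_G|G|=G$ and $(\iota_F^*\chi)(y)=\langle\chi(y),\hat F(y)\rangle$, we have $T_1|G|=\iota_F^*F=|F|$. Further,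
$$\langle S^0|F|,g\rangle=\int\frac{\overline{g(y)}}{|G(y)|}\,d\hat\pi=\int h|G|\bar g\,d\mu,$$
so $B|G|=h|G|$ and $\|B|G|-|G|\|^2=\int(1-h)^2|G|^2d\mu\le\int(1-h)|G|^2d\mu\le\varepsilon'$. As $2C\ge4$ and $\||G|\|=1$,
$$\|B^m|G|-|G|\|\le\sqrt{\varepsilon'}\sum_{i<m}(2C)^i\le\sqrt{\varepsilon'}(2C)^m=\tfrac12,\qquad|\langle B^m|G|,|G|\rangle|\ge\tfrac12. \tag{7}$$
So $S^0T_1$ behaves as desired. But $T_1$ is not $T$: the transport matches only moduli, whereas $T$ acts on functions whose phases matter. Also $G$ and $F$ are vector-valued, and $T_1$ was built from $\tilde T$. Random multipliers repair all three at once.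

**Step 7: randomization.** The purpose is to find $S$ of the form $S_\sigma$ for which $(ST)^m$ averages to a multiple of $(S^0T_1)^m$.

Let $P_1,\dots,P_L$ be the atoms of $\mathcal P$, let $p(y)$ be the index of the atom containing $y$, and let $\mathbf e_0,\dots,\mathbf e_L$ be the standard basis of $\mathbb C^{L+1}$. The vectors $u_p=(\mathbf e_0+\mathbf e_p)/\sqrt2$ and $v_p=(\mathbf e_0-\mathbf e_p)/\sqrt2$ are unit vectors with
$$\langle u_p,v_{p'}\rangle=\tfrac12(1-\delta_{pp'}). \tag{8}$$
Let $(\xi_i,\zeta_i)$, $0\le i\le q$, be independent copies, on a product space $\Omega=\Omega_0\times\dots\times\Omega_q$, of the fields of Lemma 7 for $\mathcal K=\ell^2\otimes\mathbb C^{L+1}$. Let $D_\xi,D_\zeta,D_\zeta'$ be the random multiplication operators by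
$$\xi_{\mathrm{blk}(y)}(\hat G(y)\otimes u_{p(y)}),\qquad\zeta_{\mathrm{blk}(y)}(\hat F(y)\otimes v_{p(y)}),\qquad\zeta_{\mathrm{blk}(y)}(\hat G(y)\otimes u_{p(y)}).$$
These functions are jointly measurable in $(\omega,y)$ by Lemma 7 and bounded by $1$. So the operators are contractions in $\mathfrak M$, commute with the $R_i$, and are weakly measurable in $\omega$. Products of weakly measurable bounded operator functions are weakly measurable (expand in an orthonormal basis of $\mathfrak H$).

Put $S=D_\xi S^0D_\zeta^*$. For each $\omega$ it is an $S_\sigma$, with $\sigma(y,y')=\xi_{\mathrm{blk}(y)}(\hat G(y)\otimes u_{p(y)})\overline{\zeta_{\mathrm{blk}(y')}(\hat F(y')\otimes v_{p(y')})}$, so $S\in\mathfrak A$ and $\|S\|\le C$. Put $f_0=D_\xi|G|$, $g_0=D_\zeta'|G|$; $\|f_0\|,\|g_0\|\le1$. With $H=D_\zeta^*TD_\xi\in\mathfrak A$ we have $(ST)^mD_\xi=D_\xi(S^0H)^m$, hence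
$$\langle(ST)^mf_0,g_0\rangle=\langle D_\zeta'^*D_\xi\,(S^0H)^m|G|,|G|\rangle .$$

*Only disjoint labels occur.* Insert $\sum_iR_i=I$ on both sides of each factor. By (1) for $H$ and (6) for $S^0$, nonzero terms correspond to block sequences
$$i_0\le i_0'<i_1\le i_1'<i_2\le\dots\le i_{m-1}'<i_m, \tag{9}$$
with random factors $H_l=R_{i_l'}HR_{i_l}$ $(0\le l<m)$ and $H_{\mathrm{end}}=R_{i_m}D_\zeta'^*D_\xi R_{i_m}$. The factor $H_l$ depends only on the coordinates of $\omega$ with labels in $\{i_l,i_l'\}$, and $H_{\mathrm{end}}$ only on the coordinate $i_m$. By (9) these label sets are pairwise disjoint. Integrate over one group of coordinates at a time. With the other coordinates fixed, the term has the form $\langle H_l\chi,\chi'\rangle$ with $\chi,\chi'$ fixed, and integration replaces $H_l$ by its weak expectation. By Fubini, the expectation of each term is obtained by replacing every $H_l$ and $H_{\mathrm{end}}$ by its weak expectation.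

*Computation of $\mathbb EH_l$.* Write $i=i_l$, $i'=i_l'$. For $f_1,f_2\in L^2(Y)$,
$$\mathbb E\langle TR_iD_\xi f_1,R_{i'}D_\zeta f_2\rangle=\langle(T\otimes1)\hat f_1,\hat f_2\rangle,$$
where $\hat f_1,\hat f_2\in L^2(Y\times\Omega)=L^2(Y)\otimes L^2(\Omega)$ are the functions $R_iD_\xi f_1$ and $R_{i'}D_\zeta f_2$. This makes sense for every $T\in B(\mathfrak H)$ and is $\sigma$-weakly continuous in $T$. For rank-one $T\chi=\langle\chi,b\rangle a$ it equals
$$\iint_{\mathrm{blk}(y)=i,\ \mathrm{blk}(y')=i'}f_1(y)\overline{b(y)}a(y')\overline{f_2(y')}\;\mathbb E\big[\xi_i(\hat G(y)\otimes u_{p(y)})\overline{\zeta_{i'}(\hat F(y')\otimes v_{p(y')})}\big]d\mu(y)\,d\mu(y').$$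
If $i\ne i'$, the inner expectation is $0$, by independence and zero means. If $i=i'$, it is $\frac{\alpha_0}2\langle\hat G(y),\hat F(y')\rangle(1-\delta_{p(y)p(y')})$ by Lemma 7 and (8). On the other hand, for rank-one $T$, $((T\otimes1)\iota_Gf_1)(y')=a(y')\int\overline{b(y)}f_1(y)\hat G(y)\,d\mu(y)$, so the resulting integral is $\frac{\alpha_0}2$ times the matrix coefficient of $\iota_F^*(\sum_{p\ne p'}P_{p'}R_iTR_iP_p\otimes1)\iota_G$ at $f_1,f_2$. Both sides are $\sigma$-weakly continuous and linear in $T$, and finite-rank operators are $\sigma$-weakly dense in $B(\mathfrak H)$. So for our $T$, $\mathbb EH_l=0$ if $i\ne i'$, and if $i=i'$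
$$\mathbb EH_l=\tfrac{\alpha_0}2\,\iota_F^*\Big(\sum_{p\ne p'}P_{p'}R_iTR_iP_p\otimes1\Big)\iota_G=\tfrac{\alpha_0}2\,\iota_F^*\big(R_i(T-\Delta_{\mathcal P}T)R_i\otimes1\big)\iota_G=\tfrac{\alpha_0}2R_iT_1R_i,$$
because $R_i\tilde TR_i=R_iT_0R_i$. This is where the vectors $u_p,v_p$ remove the diagonal part $\Delta_{\mathcal P}T$ from the average, although $S$ multiplies $T$ itself. Similarly $\mathbb EH_{\mathrm{end}}=\alpha_0R_{i_m}1_{\{G\ne0\}}$, since $\langle\hat G\otimes u_p,\hat G\otimes u_p\rangle=1_{\{G\neq0\}}$.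

*Conclusion.* Sum over all sequences. Since $T_1$ is block diagonal and $S^0$ strictly raises blocks, the surviving terms (those with $i_l=i_l'$) add up to the full product:
$$\mathbb E\langle(ST)^mf_0,g_0\rangle=\alpha_0\Big(\frac{\alpha_0}2\Big)^m\langle(S^0T_1)^m|G|,|G|\rangle .$$
By (7) its modulus is $\ge\frac12\alpha_0(\alpha_0/2)^m=\alpha^{m+1}$. So for some $\omega$, $\|(ST)^m\|\ge\alpha^{m+1}$. This proves Proposition A. $\square$

## 10. Elements of the radical need arbitrarily many cuts: proof of Proposition B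

If boundedly many cuts sufficed for every $\mathcal P$, then near $\phi$ the operator $T$ would be close to an operator $D$ commuting with $\mathfrak L$. Such a $D$ cannot be close to the radical unless it is small, and this is again the $T^*$ idea:

**Lemma 8.** If $D\in\mathfrak L'$ and $Z\in\mathfrak R$, then $\|D-Z\|\ge\|D\|$.

*Proof.* $D,D^*\in\operatorname{Alg}\mathfrak L=\mathfrak A$ and $D^*Z\in\mathfrak R$. Adding an element $z$ of the radical does not change the spectrum in $\mathfrak A$: if $b$ is invertible, so is $b+z=b(1+b^{-1}z)$, as $b^{-1}z\in\mathfrak R$ is quasi-nilpotent, and conversely by symmetry. So it does not change the spectral radius either, and $\|D\|^2=r(D^*D)=r(D^*D-D^*Z)\le\|D\|\|D-Z\|$. $\square$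

*Proof of Proposition B.* Let $(E_j)$ be SOT-dense in $\mathfrak L$, $\Delta_n=\Delta_{\{E_1,\dots,E_n\}}$, $\tilde T_n=T-\Delta_nT$. Suppose, for some $k$, that $\kappa_\varepsilon(\tilde T_n)\le k$ for all $n$; we derive a contradiction.

**Step 1: one chain for many operators.** We want estimates that survive a limit. By Lemma 1 (padding with zeros) there are chains $I=V_0^{(n)}\ge\dots\ge V_{k+1}^{(n)}=0$ with blocks $R_i^{(n)}$ satisfying $\|R_i^{(n)}\tilde T_nR_i^{(n)}\|\le\varepsilon$. For $n'\le n$ we have $\Delta_{n'}\Delta_n=\Delta_n$ (block diagonal for the finer atoms implies block diagonal for the coarser ones), so $\tilde T_{n'}=\tilde T_n-\Delta_{n'}(\tilde T_n)$. Since $\Delta_{n'}$ commutes with compression to $R_i^{(n)}\in\mathfrak M$, $\|R_i^{(n)}\tilde T_{n'}R_i^{(n)}\|\le2\varepsilon$ for all $n'\le n$.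

**Step 2: pass to the limit with weights.** The chains themselves need not converge, but weighted sums do. Fix $\eta\in(0,1)$ with $2\sqrt\eta/(1-\sqrt\eta)\le\varepsilon$ and put
$$c_n=\sum_{i=0}^k\eta^iR_i^{(n)}=\sum_{i=0}^{k-1}(\eta^i-\eta^{i+1})(I-V_{i+1}^{(n)})+\eta^kI\in\mathcal M .$$
(On $R_j^{(n)}$ the second expression is $\sum_{i=j}^{k-1}(\eta^i-\eta^{i+1})+\eta^k=\eta^j$, and it is a convex combination.) For $n'\le n$, $\tilde T_{n'}\in\mathfrak A$ satisfies (1) for the blocks $R_i^{(n)}$, and $\|\tilde T_{n'}\|\le2$. So Lemma 3 gives $\|c_n^{1/2}\tilde T_{n'}c_n^{-1/2}\|\le2\varepsilon+\varepsilon=3\varepsilon$, i.e. $\tilde T_{n'}^*c_n\tilde T_{n'}\le9\varepsilon^2c_n$. Let $c_n\to c\in\mathcal M$ weak* along a subsequence. Then $c\ge\eta^k$, and $\tilde T_{n'}^*c\,\tilde T_{n'}\le9\varepsilon^2c$ for *all* $n'$.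

**Step 3: a fixed test interval.** Now the level sets of $c$ give one interval that works for all $n'$. Let $t_j=\eta^k2^j$ for the finitely many $j\ge0$ with $t_j\le1$, and $D_j=\{c\ge t_j\}\in\mathfrak L^\perp$ (Lemma 6). Let $Q$ be the atom of $\{I-D_j\}_j$ that is a test interval for $\phi$. Let $v\in Q\mathfrak H$ be a unit vector and $\tau=\langle cv,v\rangle\in[\eta^k,1]$, and choose $j$ with $t_j\le\tau<2t_j$. Then $D_jv\ne0$ (otherwise $\tau<t_j$), so $Q\le D_j$. Also
$$t_j\|D_j\tilde T_{n'}v\|^2\le\langle c\,\tilde T_{n'}v,\tilde T_{n'}v\rangle\le9\varepsilon^2\tau<18\varepsilon^2t_j .$$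
So $\|Q\tilde T_{n'}Q\|\le\sqrt{18}\,\varepsilon\le5\varepsilon$, i.e. $\|QTQ-\Delta_{n'}(QTQ)\|\le5\varepsilon$ for all $n'$.

**Step 4: the limit commutes with $\mathfrak L$.** Let $D$ be a WOT cluster point of $(\Delta_{n'}(QTQ))_{n'}$. For $n'\ge j$ the operator $\Delta_{n'}(QTQ)$ commutes with $E_j$, so $D$ commutes with every $E_j$, and $D\in\mathfrak L'$ by density. Also $\|QTQ-D\|\le5\varepsilon$. As $QTQ\in\mathfrak R$, Lemma 8 gives $\|D\|\le5\varepsilon$. So $N_\phi(T)\le\|QTQ\|\le10\varepsilon$, a contradiction. $\square$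

## 11. Localizing at $\phi$ and gluing: proof of Theorem 1

By Proposition 4 we must show $\mathfrak R\subseteq\bigcap_\phi\mathfrak A_\phi$. Suppose $T\in\mathfrak R$ and $N_\phi(T)>0$ for some $\phi\in X$. Scale so that $\|T\|\le1$, fix $\varepsilon\in(0,1]$ with $N_\phi(T)>10\varepsilon$, and put $C=2/\varepsilon$.

**Step 1: large powers inside every test interval.** *For every test interval $Q$ for $\phi$ and every $m\ge1$ there is $S'\in Q\mathfrak AQ\subset\mathfrak A$ with $\|S'\|\le C$ and $\|(S'T)^m\|\ge\delta_m:=C^{-1}\alpha^{m+2}$.* Put $Z=QTQ\in\mathfrak R$; $\|Z\|\le1$. For a test interval $Q'$, $QQ'$ is a test interval and $Q'ZQ'=QQ'TQQ'$, so $N_\phi(Z)\ge N_\phi(T)>10\varepsilon$. By Proposition B, some finite $\mathcal P$ has $\kappa_\varepsilon(Z-\Delta_{\mathcal P}Z)$ larger than the bound $6J$ of Proposition A for the exponent $m+1$. So there is $S\in\mathfrak A$ with $\|S\|\le C$ and $\|(SZ)^{m+1}\|\ge\alpha^{m+2}$. With $S'=QSQ$ we have $(SZ)^{m+1}=(SQTQ)^{m+1}=SQT\,(S'T)^m\,Q$, whence $\|(S'T)^m\|\ge\alpha^{m+2}/C$.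

**Step 2: orthogonal pieces.** We place these operators on disjoint pieces, so that they can be added. Since $T\in\mathfrak R$ and $N_\phi(T)>0$, Lemma 5 gives $Q_\infty=0$ and test intervals $Q_1\ge Q_2\ge\cdots$ with $Q_n\downarrow0$ strongly. Choose $n_1<n_2<\cdots$ and $S_m$ inductively, as follows. Given $n_m$, take $S_m'\in Q_{n_m}\mathfrak AQ_{n_m}$ from Step 1 with $Q=Q_{n_m}$. As $n\to\infty$, $(I-Q_n)S_m'(I-Q_n)\to S_m'$ strongly and boundedly. Multiplication is jointly SOT-continuous on bounded sets and the norm is SOT-lower semicontinuous, so there is $n_{m+1}>n_m$ such that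
$$S_m:=(I-Q_{n_{m+1}})S_m'(I-Q_{n_{m+1}})\in\mathfrak A\quad\text{satisfies}\quad\|(S_mT)^m\|\ge\delta_m/2 .$$
Then $S_m=\mathcal R_mS_m\mathcal R_m$ with the mutually orthogonal projections $\mathcal R_m=Q_{n_m}-Q_{n_{m+1}}$, and $\|S_m\|\le C$.

**Step 3: gluing with free phases.** A single sum $\sum S_m$ might suffer cancellations in the powers of $\sum S_mT$, because $T$ is not block diagonal for the $\mathcal R_m$. Phases isolate the wanted term. For $\omega\in\mathbb T^{\mathbb N}$ put $S_\omega=\sum_m\omega_mS_m$ (SOT sum). Then $\|S_\omega\|\le C$ and $S_\omega\in\mathfrak A$, as $\mathfrak A$ is SOT-closed. Since $\|(S_\omega-S_{\omega'})v\|^2=\sum_m|\omega_m-\omega_m'|^2\|S_mv\|^2$ and $\sum_m\|S_mv\|^2\le C^2\|v\|^2$, the map $\omega\mapsto S_\omega$ is SOT-continuous on the compact metrizable space $\mathbb T^{\mathbb N}$. Hence so is $\omega\mapsto(S_\omega T)^m$ for each $m$.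

**Step 4: Baire category.** Since $T\in\mathfrak R$, every $S_\omega T$ is quasi-nilpotent; we make this uniform. Let $K_N=\{\omega:\|(S_\omega T)^m\|\le(\alpha/2)^m\ \forall m\ge N\}$. Each $K_N$ is closed, by lower semicontinuity of the norm, and $\bigcup_NK_N=\mathbb T^{\mathbb N}$. By Baire's theorem some $K_N$ has interior: there are $\omega^0$ and $a$ such that every $\omega$ with $\omega_i=\omega_i^0$ for $i\le a$ is in $K_N$. For $m>\max(a,N)$ let $\omega(z)$ equal $\omega^0$ except that the $m$-th coordinate is $z\in\mathbb T$. Then $(S_{\omega(z)}T)^m$ is a polynomial in $z$ whose $z^m$-coefficient is $(S_mT)^m$. With normalized Lebesgue measure on $\mathbb T$,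
$$\tfrac12C^{-1}\alpha^{m+2}=\tfrac12\delta_m\le\|(S_mT)^m\|=\Big\|\int_{\mathbb T}\bar z^m(S_{\omega(z)}T)^m\,dz\Big\|\le\Big(\frac\alpha2\Big)^m ,$$
that is, $2^m\le2C\alpha^{-2}$, which is false for large $m$. Hence $N_\phi(T)=0$ for all $\phi\in X$ and $T\in\mathfrak R$. Together with Proposition 4 this proves Theorem 1. $\blacksquare$

## 12. Distance to the radical and the equivalences: proof of Theorem 2

The second equality in (2) is Lemma 2.

**Step 1: the distance formula.** For a finite chain $\mathcal V$ in $\mathfrak L$ let $\Delta_{\mathcal V}T=\sum_i(V_i-V_{i+1})T(V_i-V_{i+1})$. The operator $T-\Delta_{\mathcal V}T\in\mathfrak A$ has zero diagonal blocks. For each $\phi$ some block is a test interval, so $T-\Delta_{\mathcal V}T$ lies in every $\mathfrak A_\phi$, hence in $\mathfrak R$. So $\operatorname{dist}(T,\mathfrak R)\le\|\Delta_{\mathcal V}T\|=\max_i\|(V_i-V_{i+1})T(V_i-V_{i+1})\|$, and $\operatorname{dist}(T,\mathfrak R)\le\beta(T)$. Conversely let $Z\in\mathfrak R$ and $\phi\in X$. By Theorem 1,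 $N_\phi(Z)=0$, so there are test intervals $Q$ for $\phi$ with $\|QZQ\|$ arbitrarily small, and for these $N_\phi(T)\le\|QTQ\|\le\|T-Z\|+\|QZQ\|$. So $\operatorname{dist}(T,\mathfrak R)\ge\max_\phi N_\phi(T)=\beta(T)$.

**Step 2: (1)–(4).** Theorem 1 gives (1)$\Rightarrow$(2), and Proposition 4 gives (2)$\Rightarrow$(3)$\Rightarrow$(4)$\Rightarrow$(1).

**Step 3: (5).** Assume (3). The proof of (3)$\Rightarrow$(4) uses only that the operators $S$ and $T$ leave the chain invariant. Apply it to $T\otimes1$, the chain $V_i\otimes I$ (the compressions of $T\otimes1$ to its blocks have the same norms $<\varepsilon$), and $\mathbf S\in\operatorname{Alg}(\mathfrak L\otimes I)$, $\|\mathbf S\|\le1$. It gives $\|(\mathbf S(T\otimes1))^m\|\le\eta^{-k/2}(2\varepsilon)^m$, so $r(\mathbf S(T\otimes1))\le2\varepsilon$ for every $\varepsilon>0$. By scaling, $\mathbf S(T\otimes1)$ is quasi-nilpotent for all $\mathbf S\in\operatorname{Alg}(\mathfrak L\otimes I)$, which is (5). Conversely assume (5). For $S\in\mathfrak A$, $S\otimes1\in\operatorname{Alg}(\mathfrak L\otimes I)$,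 and $(S\otimes1)(T\otimes1)=ST\otimes1$ is quasi-nilpotent, hence so is $ST$. This is (1). $\blacksquare$

*Proof of the Corollary.* By the argument of Step 1, an operator in $\mathfrak A$ with zero diagonal blocks for some finite chain lies in $\mathfrak R$, and $\mathfrak R$ is closed. Conversely, for $T\in\mathfrak R$ and a chain $\mathcal V$ as in (3), $T-\Delta_{\mathcal V}T$ has zero diagonal blocks and $\|\Delta_{\mathcal V}T\|<\varepsilon$. $\blacksquare$
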